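# Left Haar measure on every hypergroup: coverings meet packings

## 1. The existence theorem and its quantitative form

**Theorem 1.** Every hypergroup $K$, that is, every $(K,*)$ satisfying axioms (H1)–(H4) of Section 2, admits a left Haar measure: a nontrivial positive Radon measure $\omega$ on $K$ such that
$$\omega({}_xf)=\omega(f)\qquad\text{for all }x\in K,\ f\in C_c(K),\qquad\text{where } {}_xf(y)=f(x*y)=\int_K f\,d(\delta_x*\delta_y).$$

The proof also describes the measure. For this we need two numbers attached to a bump function. Let $C_c^+(K)$ be the set of nonnegative functions in $C_c(K)$, let $M_c^+$ be the set of positive Radon measures on $K$ with compact support, and write $f^-(x)=f(\bar x)$. Fix a compact neighbourhood $U_0$ of the identity $e$. For a neighbourhood $U\subset U_0$ of $e$ let $\Phi_U$ be the set of all $\varphi\in C_c^+(K)$ with $\varphi=\varphi^-$, $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$. For $\varphi\in\Phi_{U_0}$ put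
$$k(z,y)=\varphi(\bar z*y),\qquad k\mu(y)=\int k(z,y)\,d\mu(z)\quad(\mu\in M_c^+),$$
$$(f:\varphi)=\inf\{\mu(K):\mu\in M_c^+,\ k\mu\ge f\},\qquad [f:\varphi]=\sup\{\mu(K):\mu\in M_c^+,\ k\mu\le f\},$$
the first for $f\in C_c(K)$, the second for $f\in C_c^+(K)$. They are a covering number and a packing number.

**Theorem 2.** Let $\omega$ be any left Haar measure on $K$.

(a) $\omega(f)>0$ for all $0\ne f\in C_c^+(K)$, and $\omega$ is unique up to a positive factor. The image measure $\omega^-$ is a right Haar measure, that is, it is invariant under $f\mapsto f_x$, $f_x(y)=f(y*x)$.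

(b) For every $\varphi\in\Phi_{U_0}$ and $f\in C_c^+(K)$ we have $[f:\varphi]\,\omega(\varphi)\le\omega(f)\le(f:\varphi)\,\omega(\varphi)$. These bounds are asymptotically sharp: for $f\ne0$ and $\eta>0$ there is a neighbourhood $U\subset U_0$ of $e$ such that for all $\varphi\in\Phi_U$
$$1-\eta\le\frac{[f:\varphi]\,\omega(\varphi)}{\omega(f)}\le1\le\frac{(f:\varphi)\,\omega(\varphi)}{\omega(f)}\le1+\eta .$$
In particular $\omega(f)/\omega(g)=\lim_{\varphi\to e}(f:\varphi)/(g:\varphi)$ for $f,g\in C_c^+(K)\setminus\{0\}$.

(c) $\displaystyle\int f(x*y)\,g(y)\,d\omega(y)=\int f(y)\,g(\bar x*y)\,d\omega(y)$ for all $f,g\in C_c(K)$, $x\in K$.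

In plain words: in a group, two points have a product. In a hypergroup the product of two points is a random point, with a distribution $\delta_x*\delta_y$ of compact support. Left translation of a function becomes an averaging operator, and we ask for a measure that all these averages preserve. The paper "Substitution of open subhypergroups", from which the question is taken, says that "it is unknown whether each hypergroup admits a left Haar measure". The facts recorded with it (Jewett, Spector) are that a left Haar measure is essentially unique when it exists, and that existence had been proved only for commutative, compact and discrete hypergroups. We shall use none of these facts.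

## 2. The axioms, and three hypergroups to keep in mind

Let $K$ be a locally compact Hausdorff space, $M_b(K)$ the Banach space of bounded Radon measures, $M^1(K)$ the probability measures with the weak topology $\sigma(M_b(K),C_b(K))$, and $\mathscr C(K)$ the set of nonvoid compact subsets of $K$.

**Definition (Michael topology).** The topology on $\mathscr C(K)$ with subbasis the sets $U_{V,W}=\{L\in\mathscr C(K): L\cap V\ne\emptyset,\ L\subset W\}$, for $V,W\subset K$ open.

In $\mathscr C(\mathbb R)$ we have $\{0,1/n\}\to\{0\}$. But $\{0,n\}\not\to\{0\}$, since "$L\subset(-1,1)$" fails, and the constant sequence $\{0\}$ does not converge to $\{0,1\}$, since "$L$ meets $(\tfrac12,\tfrac32)$" fails. The two conditions in $U_{V,W}$ are separate. A map $p\mapsto L_p$ for which $\{p:L_p\subset W\}$ is open for each open $W$ is called upper semicontinuous. The constant sequence $\{0\}$ and the set $\{0,1\}$ pass this half of the test.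

**Definition (hypergroup).** Let $*$ be a bilinear associative product making $M_b(K)$ a Banach algebra and determined by point measures: $\mu*\nu=\int\int\delta_x*\delta_y\,d\mu(x)\,d\nu(y)$. Then $(K,*)$ is a hypergroup if:

- (H1) $\delta_x*\delta_y$ is a probability measure with compact support for all $x,y$;
- (H2) $(x,y)\mapsto\delta_x*\delta_y$ is weakly continuous $K\times K\to M^1(K)$;
- (H3) $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous $K\times K\to\mathscr C(K)$;
- (H4) there is $e\in K$ with $\delta_x*\delta_e=\delta_e*\delta_x=\delta_x$ for all $x$, and there is a continuous involution $x\mapsto\bar x$ with $(\delta_x*\delta_y)^-=\delta_{\bar y}*\delta_{\bar x}$ and with $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $x=\bar y$.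

Here $\mu^-$ is the image of $\mu$ under $x\mapsto\bar x$, and "involution" includes $\bar{\bar x}=x$, so $x\mapsto\bar x$ is a homeomorphism. We abbreviate $\{x*y\}:=\operatorname{supp}(\delta_x*\delta_y)$ and $A*B:=\bigcup_{x\in A,\,y\in B}\{x*y\}$. Functions are real-valued unless we say otherwise; complex functions follow by linearity. Three immediate consequences: $e\in\{e\}=\{e*e\}$ gives $\bar e=e$; for every $x$ we have $e\in\{\bar x*x\}$; and by (H2) the function $(x,y)\mapsto f(x*y)$ is continuous for $f\in C_b(K)$.

From (H3) we shall use only upper semicontinuity: *for $W$ open, $\{(x,y):\{x*y\}\subset W\}$ is open*. So Theorems 1 and 2 hold under this weaker axiom.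

**Example 1 (groups).** For a locally compact group put $\delta_x*\delta_y=\delta_{xy}$ and $\bar x=x^{-1}$. Then ${}_xf(y)=f(xy)$ and Theorem 1 is the classical existence theorem for Haar measure.

**Example 2 (two points).** Let $K=\{e,a\}$, $0<t\le1$, $\bar a=a$, and $\delta_a*\delta_a=t\,\delta_e+(1-t)\,\delta_a$. The algebra is $\mathbb R[a]/(a^2-(1-t)a-t)$ (or its complexification), so it is associative. Since $t>0$, $e\in\{a*a\}$; also $e\notin\{a*e\}=\{a\}$. For $t=1$ this is the group of order two. Let us find $\omega$. For $f=1_{\{e\}}$ we have ${}_af(e)=f(a)=0$ and ${}_af(a)=t$, so invariance forces $\omega(e)=t\,\omega(a)$. For $f=1_{\{a\}}$ we have ${}_af(e)=1$ and ${}_af(a)=1-t$, so it forces $\omega(a)=\omega(e)+(1-t)\omega(a)$, the same condition. Thus $\omega(e)=1$, $\omega(a)=1/t$ is a left Haar measure.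

**Example 3 (a noncompact, nondiscrete one).** Let $K=[0,\infty)$, $\bar x=x$, $e=0$, and
$$\delta_x*\delta_y=\frac{\cosh(x+y)}{2\cosh x\cosh y}\,\delta_{x+y}+\frac{\cosh(x-y)}{2\cosh x\cosh y}\,\delta_{|x-y|}.$$
The weights are positive with sum $1$. For $f\in C_b$, $f(x*y)$ is visibly continuous, and $\{x*y\}=\{x+y,|x-y|\}$ depends continuously on $(x,y)$. The identity axiom holds, and $0\in\{x*y\}$ exactly when $x=y$. For associativity, start from $\delta_x\circ\delta_y=\frac12(\delta_{x+y}+\delta_{|x-y|})$. Under $\delta_x\leftrightarrow\frac12(\delta_x+\delta_{-x})$ this is ordinary convolution of even measures on $\mathbb R$, hence associative. The map $\Theta(\mu)=\cosh^{-1}\!\cdot\mu$ is injective on $M_b(K)$, and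
$$\Theta(\delta_x*\delta_y)=\frac{1}{\cosh x\cosh y}\,\delta_x\circ\delta_y=\Theta(\delta_x)\circ\Theta(\delta_y).$$
So $*$ is associative.

Its Haar measure is $\omega=\cosh^2y\,dy$. To check this, let $T_xF(y)=\frac12(F(x+y)+F(|x-y|))$. With $F$ extended evenly to $\mathbb R$ this is $\frac12(F(y+x)+F(y-x))$, again even, so substitution in integrals over $\mathbb R$ gives
$$\int_0^\infty T_xF\cdot G\,dy=\int_0^\infty F\cdot T_xG\,dy\qquad(F\in C_c([0,\infty)),\ G\in C([0,\infty))).\tag{1}$$
By definition ${}_xf(y)=T_x(\cosh\cdot f)(y)/(\cosh x\cosh y)$, and $T_x\cosh=\cosh x\cdot\cosh$. Hence by (1)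
$$\int_0^\infty{}_xf\,\cosh^2y\,dy=\frac1{\cosh x}\int_0^\infty T_x(\cosh\cdot f)\cosh y\,dy=\int_0^\infty f\cosh^2y\,dy .$$

## 3. Discrete hypergroups by hand

Let $K$ be discrete and write $(\delta_x*\delta_y)(z)$ for the mass at $z$. If $\omega$ is a left Haar measure, test it on $f=1_{\{e\}}$. The number ${}_{\bar y}f(v)=(\delta_{\bar y}*\delta_v)(e)$ is nonzero only for $v=y$. So $\omega(e)=\omega(y)\,(\delta_{\bar y}*\delta_y)(e)$. Up to a factor the only candidate is
$$\omega(y)=\frac{1}{(\delta_{\bar y}*\delta_y)(e)} .$$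
It works. Compute $(\delta_{\bar z}*\delta_x*\delta_y)(e)$ with both bracketings. Bracketing on the left, $\sum_u(\delta_{\bar z}*\delta_x)(u)\,(\delta_u*\delta_y)(e)$ has only the term $u=\bar y$. Bracketing on the right, $\sum_v(\delta_x*\delta_y)(v)\,(\delta_{\bar z}*\delta_v)(e)$ has only the term $v=z$. Hence
$$\frac{(\delta_{\bar z}*\delta_x)(\bar y)}{\omega(y)}=\frac{(\delta_x*\delta_y)(z)}{\omega(z)},\qquad\text{i.e.}\qquad \omega(y)\,(\delta_x*\delta_y)(z)=\omega(z)\,(\delta_{\bar x}*\delta_z)(y),\tag{2}$$
where we used $(\delta_{\bar z}*\delta_x)^-=\delta_{\bar x}*\delta_z$. Sum over $y$: the right side gives $\omega(z)$ and the left side is $\omega({}_x1_{\{z\}})$. So $\omega({}_x1_{\{z\}})=\omega(1_{\{z\}})$, and linearity finishes the discrete case.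

The computation rests on the kernel $k(z,y)=1_{\{e\}}(\bar z*y)$, which is *diagonal*, with diagonal entries $1/\omega(y)$. On a general $K$ we must replace $1_{\{e\}}$ by a bump $\varphi$ near $e$. Then $k(z,y)=\varphi(\bar z*y)$ is only nearly diagonal, and the work lies in that word "nearly".

## 4. Compactness, reversal and localization

**Step 1. Products of compact sets are compact.** *This is needed to keep all supports compact.* Let $A,B\subset K$ be compact; we claim $A*B$ is compact. Given a cover of $A*B$ by open sets, each compact $\{x*y\}$, $(x,y)\in A\times B$, lies in a finite union $W_{x,y}$ of members. By upper semicontinuity $\{x'*y'\}\subset W_{x,y}$ for all $(x',y')$ in an open neighbourhood $N_{x,y}$ of $(x,y)$. Finitely many $N_{x,y}$ cover $A\times B$, and the corresponding sets $W_{x,y}$ cover $A*B$.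

A consequence for measures: if $\mu,\nu\in M_c^+$ have supports $A,B$, then $\int f\,d(\mu*\nu)=\int\int f(x*y)\,d\mu(x)\,d\nu(y)$ vanishes for each $f\in C_c(K)$ that is zero on the closed set $A*B$. So $\operatorname{supp}(\mu*\nu)\subset A*B$. Multiplying by a cut-off function equal to $1$ on $A*B$, we see that the integral formula holds for every $f\in C(K)$. With $f=1$ it gives $(\mu*\nu)(K)=\mu(K)\nu(K)$.

**Step 2. Reversal: if $w\in\{\bar z*y\}$, then $y\in\{z*w\}$.** *In a group, $w=z^{-1}y$ means $y=zw$; this is the substitute for cancelling.* Let $\lambda=\delta_{\bar w}*\delta_{\bar z}*\delta_y$ and look for $e$ in its support.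

First, let $f\in C_c^+(K)$ with $f(e)>0$. Then
$$\lambda(f)=\int f(\bar w*v)\,d(\delta_{\bar z}*\delta_y)(v).$$
The integrand is continuous and nonnegative. At $v=w$ it equals $\int f\,d(\delta_{\bar w}*\delta_w)>0$, because $e\in\{\bar w*w\}$ and $f(e)>0$. Since $w\in\{\bar z*y\}$, the integral is positive. If $e$ were outside $\operatorname{supp}\lambda$, some such $f$ would have $\lambda(f)=0$. Hence $e\in\operatorname{supp}\lambda$.

Second, by associativity $\lambda(f)=\int f(u*y)\,d(\delta_{\bar w}*\delta_{\bar z})(u)$. This vanishes when $f\in C_c(K)$ vanishes on $L=\{\bar w*\bar z\}*\{y\}$, which is compact by Step 1. So $\operatorname{supp}\lambda\subset L$ and $e\in L$.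

Thus $e\in\{u*y\}$ for some $u\in\{\bar w*\bar z\}$, and (H4) gives $u=\bar y$. So $\bar y\in\{\bar w*\bar z\}=\{z*w\}^-$, the image of $\{z*w\}$ under the involution. That is, $y\in\{z*w\}$.

**Step 3. If $f\in C_c(K)$, then ${}_xf\in C_c(K)$.** *So that we may iterate translations.* Continuity is (H2). If ${}_xf(y)\ne0$, there is $w\in\{x*y\}\cap\operatorname{supp}f$. By Step 2 with $z=\bar x$, $y\in\{\bar x*w\}\subset\{\bar x\}*\operatorname{supp}f$, which is compact.

Let $\mathcal N$ be the set of neighbourhoods $U\subset U_0$ of $e$; they form a neighbourhood base at $e$.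

**Step 4 (localization).** *This says that $\{\bar y*z\}$ comes near $e$ only if $y$ and $z$ are close, measured by a given function.* Let $C\subset K$ be compact, $F:K\to\mathbb R$ continuous, $\varepsilon>0$. Then there is $U\in\mathcal N$ such that
$$y\in C,\ z\in K,\ \{\bar y*z\}\cap U\ne\emptyset\quad\Longrightarrow\quad z\in C*U_0\ \text{ and }\ |F(y)-F(z)|\le\varepsilon .$$

For any $U\in\mathcal N$ and $w\in\{\bar y*z\}\cap U$, Step 2 gives $z\in\{y*w\}\subset C*U_0$. This is the first assertion. Suppose the second fails for every $U\in\mathcal N$. Choose $y_U\in C$, $z_U\in C*U_0$ and $w_U\in\{\bar y_U*z_U\}\cap U$ with $|F(y_U)-F(z_U)|>\varepsilon$. Direct $\mathcal N$ by reverse inclusion. As $C$ and $C*U_0$ are compact, we may pass to a subnet with $y_U\to y$ and $z_U\to z$; also $w_U\to e$. Suppose $e\notin\{\bar y*z\}$. Take disjoint open sets $W\supset\{\bar y*z\}$ and $N\ni e$. By upper semicontinuity, eventually $w_U\in\{\bar y_U*z_U\}\subset W$; eventually $w_U\in N$ as well, which is impossible. So $e\in\{\bar y*z\}$, and (H4) gives $\bar y=\bar z$,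 so $y=z$. Then $F(y_U)-F(z_U)\to0$ along the subnet, a contradiction.

## 5. The symmetric kernel and its two numbers

The set $\Phi_U$ is nonempty for $U\in\mathcal N$: since $\bar e=e$, the set $U\cap U^-$ is a neighbourhood of $e$. Take $\psi\in C_c^+(K)$ supported in it with $\psi(e)>0$, and put $\varphi=\psi+\psi^-$. Fix $\varphi\in\Phi_{U_0}$. Write $k_z=k(z,\cdot)={}_{\bar z}\varphi$, which lies in $C_c^+(K)$ by Step 3.

**Step 5. Four properties of $k$.** *They are all we shall ever use about $k$.*

*Positivity.* $k$ is continuous, $0\le k\le\|\varphi\|_\infty$, and $k(z,z)>0$ because $e\in\{\bar z*z\}$ and $\varphi(e)>0$.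

*Symmetry.* Since $\delta_{\bar y}*\delta_z=(\delta_{\bar z}*\delta_y)^-$ and $\varphi^-=\varphi$,
$$k(y,z)=\int\varphi\,d(\delta_{\bar z}*\delta_y)^-=\int\varphi^-\,d(\delta_{\bar z}*\delta_y)=k(z,y).\tag{3}$$

*Localization.* If $\varphi\in\Phi_U$ and $k(y,z)\ne0$, then $\{\bar y*z\}$ meets $\operatorname{supp}\varphi\subset U$, so Step 4 applies to the pair $(y,z)$. By (3) it applies also to $(z,y)$. Consequently, for $\mu\in M_c^+$, the function $k\mu$ is continuous and vanishes off the compact set $\operatorname{supp}\mu*U_0$.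

*Translation.* For $\mu\in M_c^+$ and $x\in K$,
$${}_x(k\mu)=k(\delta_{\bar x}*\mu),\tag{4}$$
and $\delta_{\bar x}*\mu\in M_c^+$ has the same total mass as $\mu$, with support in $\{\bar x\}*\operatorname{supp}\mu$. The statements on mass and support are in Step 1. For the formula, use associativity:
$${}_xk_z(y)=\int\varphi(\bar z*w)\,d(\delta_x*\delta_y)(w)=\int\varphi\,d(\delta_{\bar z}*\delta_x*\delta_y)=\int\varphi(u*y)\,d(\delta_{\bar z}*\delta_x)(u).$$
Since $\varphi(u*y)=k(\bar u,y)$ and $(\delta_{\bar z}*\delta_x)^-=\delta_{\bar x}*\delta_z$, this says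
$${}_xk_z(y)=\int k(v,y)\,d(\delta_{\bar x}*\delta_z)(v).\tag{5}$$
Integrate (5) against $\mu(dz)$. By Fubini (finite measures, bounded continuous $k$) the left side becomes ${}_x(k\mu)(y)$, and the right side becomes $k(\delta_{\bar x}*\mu)(y)$.

**Step 6. Elementary properties of $(f:\varphi)$ and $[f:\varphi]$.** *Here we see what comes for free.* The number $(f:\varphi)$ is finite: the open sets $\{y:k(z,y)>k(z,z)/2\}\ni z$ cover $\operatorname{supp}f$, so do finitely many of them, for $z_1,\dots,z_n$ say, and a large multiple of $\sum\delta_{z_i}$ satisfies $k\mu\ge f$. On $C_c(K)$ the map $f\mapsto(f:\varphi)\ge0$ is monotone, subadditive (add the measures) and positively homogeneous, and $(f:\varphi)=0$ if $f\le0$ (take $\mu=0$).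

On $C_c^+(K)$ the map $[\,\cdot:\varphi]$ is superadditive. It is finite too. Suppose $k\mu\le f$. If $z\in\operatorname{supp}\mu$, then $k\mu(z)=\int k(y,z)\,d\mu(y)>0$, since $k(\cdot,z)$ is continuous and positive at $z$. So $f(z)>0$, and therefore
$$k\mu\le f\quad\Longrightarrow\quad\operatorname{supp}\mu\subset\operatorname{supp}f.\tag{6}$$
With the sets $V_i=\{y:k(z_i,y)>k(z_i,z_i)/2\}$ covering $\operatorname{supp}f$ we get $\tfrac12k(z_i,z_i)\,\mu(V_i)\le k\mu(z_i)\le f(z_i)$, which bounds $\mu(K)$.

Next, translation. If $k\mu\ge f$, then $k(\delta_{\bar x}*\mu)={}_x(k\mu)\ge{}_xf$ by (4), with the same mass; likewise for $\le$. So for $f\in C_c^+(K)$, $x\in K$,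
$$({}_xf:\varphi)\le(f:\varphi),\qquad [{}_xf:\varphi]\ge[f:\varphi].\tag{7}$$

**Two computations.** In a discrete hypergroup with $\varphi=1_{\{e\}}$ and $\omega$ as in Section 3, $k\mu(y)=\mu(y)/\omega(y)$. So for $f\in C_c^+(K)$ both $(f:\varphi)$ and $[f:\varphi]$ equal $\sum_yf(y)\,\omega(y)$. For a wide $\varphi$ they can differ. On the group $\{e,a\}$ of order two let $\varphi(e)=1$, $\varphi(a)=s$ with $0<s\le1$, so that $k\mu=(\mu_e+s\mu_a,\ s\mu_e+\mu_a)$. For $f=1_{\{e\}}$, any covering has $\mu(K)\ge\mu_e+s\mu_a\ge1$, and $\delta_e$ attains this, so $(f:\varphi)=1$. A packing needs $s\mu_e+\mu_a\le0$, so $[f:\varphi]=0$. For the constant $f=1$ both numbers are $2/(1+s)$: add the two constraints, and use equal masses to attain the bound.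

**Step 7. Comparison with a fixed function.** *This gives a normalization uniform in $\varphi$.* Fix $f_0\in C_c^+(K)$ with $f_0(e)>0$. Then $(f_0:\varphi)>0$, and for each $f\in C_c(K)$ there is $c_f<\infty$, independent of $\varphi$, with
$$(f:\varphi)\le c_f\,(f_0:\varphi).\tag{8}$$
First, $f_0\le k\mu$ implies $f_0(e)\le\|\varphi\|_\infty\,\mu(K)$, so $(f_0:\varphi)>0$. Next, ${}_{\bar z}f_0(z)=f_0(\bar z*z)>0$ for every $z$. As in Step 6, compactness of $\operatorname{supp}f$ gives $\sigma\in M_c^+$ of finite support with
$$f\le\int{}_{\bar z}f_0\,d\sigma(z).\tag{9}$$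
If $f_0\le k\mu$, then ${}_{\bar z}f_0\le k(\delta_z*\mu)$ by (4), so $f\le k(\sigma*\mu)$ and $(f:\varphi)\le\sigma(K)\mu(K)$. Put $c_f=\sigma(K)$.

## 6. What coverings alone give: a subinvariant measure

The sensible first attempt is to copy the classical construction of Haar measure on a group: normalize covering numbers and let $\varphi$ shrink to $e$. Choose $\varphi_U\in\Phi_U$ for every $U\in\mathcal N$. The tails $\{U\in\mathcal N:U\subset V\}$, $V\in\mathcal N$, have the finite intersection property, so some ultrafilter $\mathcal U$ on $\mathcal N$ contains all of them. Recall that every real function on $\mathcal N$ that is bounded on a tail has a unique limit along $\mathcal U$, and that these limits respect sums, products, and inequalities valid on a tail. By (8) we may put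
$$I(f)=\lim_{\mathcal U}\frac{(f:\varphi_U)}{(f_0:\varphi_U)}\in[0,\infty)\qquad(f\in C_c^+(K)).\tag{10}$$
Then $I(f_0)=1$, and $I$ is monotone, positively homogeneous and subadditive, and $I({}_xf)\le I(f)$ by (7).

Additivity is not the obstacle; the classical argument survives. Let $f_1,f_2\in C_c^+(K)$, $S=\operatorname{supp}(f_1+f_2)$, $h\in C_c^+(K)$ with $h=1$ on $S$, and $\theta,\varepsilon>0$. Put $f'=f_1+f_2+\theta h$ and $h_j=f_j/\max(f',\theta)$. These $h_j$ are continuous, $h_jf'=f_j$ on $S$, and $h_1+h_2\le1$. Take $U$ from Step 4 for $C=S$, for both $F=h_1$ and $F=h_2$, and let $\varphi\in\Phi_U$. Suppose $k\mu\ge f'$ and put $\mu_j=(h_j+\varepsilon)\mu$. If $z\in S$ and $k(y,z)\ne0$, then $h_j(y)+\varepsilon\ge h_j(z)$. So $k\mu_j(z)\ge h_j(z)\,k\mu(z)\ge f_j(z)$; off $S$ there is nothing to show. Hence $(f_1:\varphi)+(f_2:\varphi)\le(1+2\varepsilon)\mu(K)$. In the limit $I(f_1)+I(f_2)\le(1+2\varepsilon)(I(f_1+f_2)+\theta I(h))$. Letting $\varepsilon,\theta\to0$ we get additivity. So $I$ is a nontrivial positive Radon measure, and it satisfies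
$$I({}_xf)\le I(f).$$

On a group one now replaces $x$ by $x^{-1}$: $I(f)=I({}_{x^{-1}}({}_xf))\le I({}_xf)\le I(f)$. This is the exact point where the argument stops. On a hypergroup ${}_{\bar x}({}_xf)(y)=\int f\,d(\delta_x*\delta_{\bar x}*\delta_y)$ is a further average of $f$, not $f$. In Example 2 with $f=1_{\{e\}}$ we have ${}_af=t\,1_{\{a\}}$ and ${}_a({}_af)=t\,1_{\{e\}}+t(1-t)\,1_{\{a\}}$, which is not $f$ when $t<1$.

Nor can general reasoning about subinvariant measures close the gap. On Example 3 consider $m=\cosh y\,dy$. From ${}_xf=T_x(\cosh\cdot f)/(\cosh x\cosh y)$ and (1) with $G=1$,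
$$m({}_xf)=\frac1{\cosh x}\int_0^\infty T_x(\cosh\cdot f)\,dy=\frac1{\cosh x}\int_0^\infty\cosh\cdot f\,dy=\frac{m(f)}{\cosh x}.$$
So $m$ is a positive, nontrivial, additive, left-subinvariant Radon measure, and it is not invariant. Subinvariance and additivity do not imply invariance; we need an inequality from the other side.

## 7. Duality: a symmetric kernel turns optimal coverings into packings

The other inequality sits in (7): packing numbers are *super*invariant. If coverings and packings agreed in the limit, the common value would be both sub- and superinvariant. The second computation in Section 5 shows that the two numbers can differ for a fixed $\varphi$, so this must use the shrinking of $\varphi$.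

To see why one may hope for it, pretend $K$ is a finite set of points and $k$ a symmetric matrix. Covering $f$ is a linear program, $\min\sum_z\mu_z$ subject to $\mu\ge0$ and $k\mu\ge f$. Its dual is $\max\sum_yf(y)\nu_y$ subject to $\nu\ge0$ and $\sum_yk(z,y)\nu_y\le1$ for all $z$. By symmetry the dual constraint reads $k\nu\le1$: *a dual solution is a packing of the constant function $1$*. To get a packing of $f$, multiply $\nu$ by $f$. Since $k$ is nearly diagonal, $k(f\nu)\approx f\cdot k\nu\le f$, and the mass of $f\nu$ is $\sum f\nu$, the covering number. Conversely, dividing a packing of $f$ by $f$ gives nearly a packing of $1$, which is a dual feasible point and so bounds all coverings from below. In this picture Lemma A is the first sentence, with Hahn–Banach in place of linear programming duality, and Lemma B is the second; Step 4 justifies both "nearly"s.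

**Lemma A.** Let $g\in C_c^+(K)$ and $\varepsilon>0$. There is $U\in\mathcal N$ such that for all $\varphi\in\Phi_U$
$$((g-\varepsilon)^+:\varphi)\le[g:\varphi].$$

*Proof.* Choose $U$ by Step 4 for $C=\operatorname{supp}g$, $F=g$ and the number $\varepsilon/2$. Let $\varphi\in\Phi_U$, $p=(\,\cdot:\varphi)$ and $g_\varepsilon=(g-\varepsilon)^+$.

**Step A1. An optimal dual measure.** *Hahn–Banach supplies $\nu$.* Recall: a linear functional on a subspace of a real vector space dominated there by a sublinear $p$ extends to the whole space, still dominated by $p$. On $\mathbb Rg_\varepsilon$ the functional $sg_\varepsilon\mapsto s\,p(g_\varepsilon)$ is dominated by $p$: for $s\ge0$ by homogeneity, for $s<0$ because $s\,p(g_\varepsilon)\le0\le p(sg_\varepsilon)$. So there is a linear functional $\nu$ on $C_c(K)$ with $\nu\le p$ and $\nu(g_\varepsilon)=p(g_\varepsilon)$. If $f\ge0$, then $\nu(-f)\le p(-f)=0$. So $\nu$ is positive, and by the Riesz theorem it is a positive Radon measure.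

**Step A2. $\nu$ packs the constant $1$.** *Here symmetry enters.* Since $k\delta_z=k_z$, we have $\nu(k_z)\le(k_z:\varphi)\le1$. By (3),
$$\int k(y,z)\,d\nu(y)\le1\qquad\text{for all }z\in K.\tag{11}$$

**Step A3. $\mu=g_\varepsilon\nu$ packs $g$.** *This turns the covering number into the mass of a packing.* We have $\mu\in M_c^+$ and $\mu(K)=\nu(g_\varepsilon)=(g_\varepsilon:\varphi)$. We show $k\mu(z)\le g(z)$. If $k\mu(z)=0$, this is clear. Otherwise there is $y$ with $g_\varepsilon(y)>0$ and $k(y,z)\ne0$. For each such $y$ we have $y\in\operatorname{supp}g$ and $|g(y)-g(z)|\le\varepsilon/2$. Since $g(y)>\varepsilon$, it follows that $g(z)>\varepsilon/2$ and $g_\varepsilon(y)=g(y)-\varepsilon\le g(z)-\varepsilon/2$. By (11),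
$$k\mu(z)=\int k(y,z)\,g_\varepsilon(y)\,d\nu(y)\le\bigl(g(z)-\tfrac\varepsilon2\bigr)\int k(y,z)\,d\nu(y)\le g(z)-\tfrac\varepsilon2\le g(z).$$
Thus $[g:\varphi]\ge\mu(K)=(g_\varepsilon:\varphi)$. $\square$

**Lemma B.** Let $f,h\in C_c^+(K)$ with $h=1$ on $\operatorname{supp}f$, and let $\theta,\varepsilon>0$. There is $U\in\mathcal N$ such that for all $\varphi\in\Phi_U$
$$[f:\varphi]\le(1+\varepsilon\|f\|_\infty)\,(f+\theta h:\varphi).$$

*Proof.* We want to divide by $f$, which may vanish; the term $\theta h$ prevents this. Let $S=\operatorname{supp}f$, $f'=f+\theta h$ and $F=1/\max(f',\theta)$. Then $F$ is continuous on $K$, and $F=1/f'$ on $S$ because $f'\ge\theta$ there. Choose $U$ by Step 4 for $(S,F,\varepsilon)$, let $\varphi\in\Phi_U$, and let $\mu\in M_c^+$ with $k\mu\le f$. By (6), $\operatorname{supp}\mu\subset S$.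

**Step B1. $\mu'=F\mu$ nearly packs the constant $1$.** *This makes it almost dual feasible.* For $y\in S$ with $k(y,z)\ne0$ we have $F(y)\le F(z)+\varepsilon$. So for all $z\in K$
$$k\mu'(z)=\int_Sk(y,z)\,F(y)\,d\mu(y)\le(F(z)+\varepsilon)\,k\mu(z)\le(F(z)+\varepsilon)f(z)\le1+\varepsilon\|f\|_\infty,$$
because $Ff=f/(f+\theta h)\le1$ on $S$ and $f=0$ off $S$.

**Step B2. Weak duality.** *Compare with an arbitrary covering.* Let $\sigma\in M_c^+$ with $f'\le k\sigma$. Since $f'F=1$ on $S$, Fubini and (3) give
$$\mu(K)=\int f'\,d\mu'\le\int k\sigma\,d\mu'=\int k\mu'\,d\sigma\le(1+\varepsilon\|f\|_\infty)\,\sigma(K).$$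
Take the infimum over $\sigma$ and the supremum over $\mu$. $\square$

## 8. Proof of Theorem 1

Take $(\varphi_U)$, $\mathcal U$ and $I$ as in (10). We use subadditivity and subinvariance of $I$, but not the additivity argument of Section 6. Put
$$J(f)=\lim_{\mathcal U}\frac{[f:\varphi_U]}{(f_0:\varphi_U)}\qquad(f\in C_c^+(K)).$$
The limit exists in $[0,\infty)$: choose $h\in C_c^+(K)$ with $h=1$ on $\operatorname{supp}f$. By Lemma B with $\varepsilon=\theta=1$ and (8), the quotient is at most $(1+\|f\|_\infty)\,c_{f+h}$ on a tail.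

**Step 8. $J\le I$.** *Packings do not exceed coverings in the limit.* With the same $h$, Lemma B and subadditivity give $J(f)\le(1+\varepsilon\|f\|_\infty)(I(f)+\theta I(h))$ for all $\varepsilon,\theta>0$. Let both tend to $0$.

**Step 9. $I\le J$.** *Coverings do not exceed packings in the limit.* We have $f\le(f-\varepsilon)^++\varepsilon h$: on $\operatorname{supp}f$ because $h=1$ there, elsewhere because $f=0$. By monotonicity, subadditivity and Lemma A,
$$I(f)\le I((f-\varepsilon)^+)+\varepsilon I(h)\le J(f)+\varepsilon I(h).$$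
Let $\varepsilon\to0$. Hence $I=J$ on $C_c^+(K)$.

**Step 10. $I$ is a measure.** *Sub- and superadditivity combine.* $I$ is subadditive and $J=I$ is superadditive, so $I$ is additive on $C_c^+(K)$. It is also positively homogeneous, so it extends to a positive linear functional on $C_c(K)$, that is, a positive Radon measure. It is nontrivial, since $I(f_0)=1$.

**Step 11. $I$ is left invariant.** *Sub- and superinvariance combine.* By (7), for $f\in C_c^+(K)$ and $x\in K$,
$$I({}_xf)\le I(f)=J(f)\le J({}_xf)=I({}_xf).$$
So $I({}_xf)=I(f)$ on $C_c^+(K)$, and by linearity on $C_c(K)$. Thus $I$ is a left Haar measure. $\blacksquare$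

Note how this passes the example $m=\cosh y\,dy$ of Section 6: such a measure is subinvariant but not superinvariant, and the identity $I=J$ excludes it as the limit $I$.

## 9. Uniqueness, sharp bounds and the adjoint formula: proof of Theorem 2

Let $\omega$ be any left Haar measure on $K$.

**Step 12. The inequalities in (b).** *They compare $\omega$ with both numbers for every single $\varphi$.* Let $\varphi\in\Phi_{U_0}$ and $\mu\in M_c^+$. The function $k\mu$ is continuous and vanishes off the compact set $\operatorname{supp}\mu*U_0$. By Fubini and invariance,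
$$\omega(k\mu)=\int\omega({}_{\bar z}\varphi)\,d\mu(z)=\omega(\varphi)\,\mu(K).$$
If $k\mu\le f$, then $\mu(K)\,\omega(\varphi)\le\omega(f)$; if $k\mu\ge f$, then $\omega(f)\le\mu(K)\,\omega(\varphi)$. Hence
$$[f:\varphi]\,\omega(\varphi)\le\omega(f)\le(f:\varphi)\,\omega(\varphi)\qquad(f\in C_c^+(K)).\tag{12}$$
In particular $\omega(\varphi)>0$: otherwise $\omega(f)=0$ for all $f\in C_c^+(K)$ and $\omega=0$.

**Step 13. Positivity in (a).** *So that we may divide by $\omega(f)$.* Let $g\in C_c^+(K)$ with $g(e)>0$. As in (9), with $g$ in place of $f_0$ and $\varphi$ in place of $f$, there is $\sigma\in M_c^+$ of finite support with $\varphi\le\int{}_{\bar z}g\,d\sigma(z)$. So $0<\omega(\varphi)\le\sigma(K)\,\omega(g)$ and $\omega(g)>0$. For general $0\ne f\in C_c^+(K)$ take $a$ with $f(a)>0$. Then ${}_af(e)=f(a)>0$, so $\omega(f)=\omega({}_af)>0$.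

**Step 14. Uniqueness in (a).** *We identify $\omega$ with $I$.* From (12) for $f$ and for $f_0$ we get
$$\frac{[f:\varphi]}{(f_0:\varphi)}\le\frac{\omega(f)}{\omega(f_0)}\le\frac{(f:\varphi)}{[f_0:\varphi]},$$
the right inequality if $[f_0:\varphi]>0$. Put $\varphi=\varphi_U$. Since $[f_0:\varphi_U]/(f_0:\varphi_U)\to J(f_0)=I(f_0)=1$ along $\mathcal U$, we have $[f_0:\varphi_U]>0$ on a member of $\mathcal U$. The limit along $\mathcal U$ is $J(f)\le\omega(f)/\omega(f_0)\le I(f)$. As $J=I$,
$$\omega=\omega(f_0)\,I .\tag{13}$$
The functional $I$ was built without $\omega$, so any two left Haar measures are proportional. Moreover (13) holds for every choice of $(\varphi_U)$ and $\mathcal U$.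

**Step 15. The right Haar measure in (a).** *The involution exchanges left and right.* For $f\in C_c(K)$, since $\delta_{\bar y}*\delta_x=(\delta_{\bar x}*\delta_y)^-$,
$$(f_x)^-(y)=f(\bar y*x)=\int f^-\,d(\delta_{\bar x}*\delta_y)={}_{\bar x}(f^-)(y).$$
In particular $f_x\in C_c(K)$. Hence $\omega^-(f_x)=\omega({}_{\bar x}(f^-))=\omega(f^-)=\omega^-(f)$.

**Step 16. Sharpness in (b).** *The freedom in the choice of $\varphi_U$ gives uniformity over $\Phi_U$.* Suppose the assertion fails for some $0\ne f\in C_c^+(K)$ and $\eta>0$. Then for every $U\in\mathcal N$ there is $\varphi_U\in\Phi_U$ violating one of the two outer inequalities; the inner ones are (12). Run Section 8 with these $\varphi_U$. By (13) and Step 13, $J(f)=I(f)=\omega(f)/\omega(f_0)>0$, so $[f:\varphi_U]/(f:\varphi_U)\to1$ along $\mathcal U$. From (12),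
$$\frac{[f:\varphi_U]}{(f:\varphi_U)}\le\frac{[f:\varphi_U]\,\omega(\varphi_U)}{\omega(f)}\le1\le\frac{(f:\varphi_U)\,\omega(\varphi_U)}{\omega(f)}\le\frac{(f:\varphi_U)}{[f:\varphi_U]},$$
the last inequality where $[f:\varphi_U]>0$, which holds on a member of $\mathcal U$. So both ratios tend to $1$ along $\mathcal U$, and on some member of $\mathcal U$ no inequality is violated, a contradiction. For the limit formula, write
$$\frac{(f:\varphi)}{(g:\varphi)}=\frac{\omega(f)}{\omega(g)}\cdot\frac{(f:\varphi)\,\omega(\varphi)/\omega(f)}{(g:\varphi)\,\omega(\varphi)/\omega(g)} .$$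
By sharpness for $f$ and $g$ the last factor is as close to $1$ as we wish for all $\varphi\in\Phi_U$ with $U$ small.

It remains to prove (c). In the discrete case it is (2), with $f=1_{\{z\}}$ and $g=1_{\{y\}}$. In general we smooth both functions with $k$, where (5) does the exchange, and remove the smoothing. Let $f,g\in C_c(K)$ be real; the complex case follows by linearity. For $\varphi\in\Phi_{U_0}$ put
$$Tf(v)=\frac1{\omega(\varphi)}\int k(y,v)\,f(y)\,d\omega(y).$$
By the uniform continuity of $k$ on compact sets, $Tf$ is continuous. By Step 4 it vanishes off $\operatorname{supp}f*U_0$. So $Tf\in C_c(K)$, and similarly for $g$.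

**Step 17. $Tf$ is uniformly close to $f$.** *This will let us remove the smoothing.* Let $h\in C_c^+(K)$ equal $1$ on $(\operatorname{supp}f\cup\operatorname{supp}g)*U_0$, a compact set containing $\operatorname{supp}f\cup\operatorname{supp}g$ because $\{y*e\}=\{y\}$. Given $\varepsilon>0$, we claim that for $U$ small and all $\varphi\in\Phi_U$
$$|Tf-f|\le\varepsilon h,\qquad|Tg-g|\le\varepsilon h.\tag{14}$$
By (3) and invariance, $\int k(y,v)\,d\omega(y)=\omega({}_{\bar v}\varphi)=\omega(\varphi)$. So
$$Tf(v)-f(v)=\frac1{\omega(\varphi)}\int k(y,v)\,(f(y)-f(v))\,d\omega(y).$$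
Take $U$ from Step 4 for $C=\operatorname{supp}f$, $F=f$ and $\varepsilon$. Let $k(y,v)\ne0$. If $y\in\operatorname{supp}f$ or $v\in\operatorname{supp}f$, then $|f(y)-f(v)|\le\varepsilon$, in the second case by the symmetry of $k$. If neither lies in $\operatorname{supp}f$, the difference is $0$. Hence $|Tf(v)-f(v)|\le\varepsilon$ for all $v$. Off $\operatorname{supp}f*U_0$ both $Tf$ and $f$ vanish. This proves (14) for $f$; the argument for $g$ is the same, and we take the intersection of the two neighbourhoods.

**Step 18. The formula for smoothed functions.** *We move $x$ from one side to the other by (5):*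
$$\int{}_x(Tf)\,g\,d\omega=\int f\;{}_{\bar x}(Tg)\,d\omega.\tag{15}$$
To justify Fubini, we first check that $(z,y)\mapsto{}_xk_z(y)$ is jointly continuous. By (5) and (3) it equals $k_y(\bar x*z)$. Let $(z',y')\to(z,y)$ with $z'$ in a compact neighbourhood $Z$ of $z$. Then
$$|k_{y'}(\bar x*z')-k_y(\bar x*z)|\le\sup_{v\in\{\bar x\}*Z}|k(y',v)-k(y,v)|+|k_y(\bar x*z')-k_y(\bar x*z)| .$$
The first term tends to $0$ by the uniform continuity of $k$ on compact sets, and the second by (H2).

Now ${}_x(Tf)(y)=\omega(\varphi)^{-1}\int f(z)\,{}_xk_z(y)\,d\omega(z)$, by Fubini for $f\omega$ and $\delta_x*\delta_y$. Multiply by $g(y)$ and integrate. The integrand $f(z)\,{}_xk_z(y)\,g(y)$ is continuous with compact support, so Fubini and (5) give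
$$\int{}_x(Tf)\,g\,d\omega=\frac1{\omega(\varphi)}\int f(z)\int\!\!\int k(v,y)\,g(y)\,d\omega(y)\,d(\delta_{\bar x}*\delta_z)(v)\,d\omega(z).$$
By (3), $\int k(v,y)\,g(y)\,d\omega(y)=\omega(\varphi)\,Tg(v)$. Integrating this against $\delta_{\bar x}*\delta_z$ gives $\omega(\varphi)\,{}_{\bar x}(Tg)(z)$. This is (15).

**Step 19. Removing the smoothing.** *Here $h$ is used: it does not depend on $\varphi$.* Translation preserves positivity, so (14) gives $|{}_x(Tf)-{}_xf|\le\varepsilon\,{}_xh$ and $|{}_{\bar x}(Tg)-{}_{\bar x}g|\le\varepsilon\,{}_{\bar x}h$. With (15),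
$$\Bigl|\int{}_xf\,g\,d\omega-\int f\;{}_{\bar x}g\,d\omega\Bigr|\le\varepsilon\int{}_xh\,|g|\,d\omega+\varepsilon\int|f|\;{}_{\bar x}h\,d\omega .$$
The two integrals on the right are finite and independent of $\varepsilon$ and $\varphi$. Letting $\varepsilon\to0$ we obtain (c). $\blacksquare$
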